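\title{Stable families of polynomial skew products that are not conjugate on their small Julia sets}

\begin{abstract}
For every degree $d\ge3$ we construct a holomorphic family of polynomial skew products of $\mathbb{C}^2$, parametrized by a disk, which is stable in the sense of Berteloot, Bianchi and Dupont, but in which the restrictions of the maps to their small Julia sets are in general not topologically conjugate: every conjugacy class is a Lebesgue-null set of parameters. One vertical fiber carries a Siegel disk that does not depend on the parameter $\lambda$. The small Julia set meets this disk in invariant circles, created by backward orbits that pass near two repelling fixed points with vertical multipliers $\lambda$ and $B$. Coincidences between circles of the two kinds force a conjugacy to preserve $\log|\lambda|/\log B$ whenever this number is irrational.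
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Stable families}

Let $k\ge1$ and $d\ge2$, and let $\mathcal{H}_d(\mathbb{P}^k)$ be the space of holomorphic endomorphisms of $\mathbb{P}^k$ of algebraic degree $d$. Each $f\in\mathcal{H}_d(\mathbb{P}^k)$ has a unique measure of maximal entropy $\mu_f$, its \emph{equilibrium measure}. The support $\mathcal{J}_k(f)$ of $\mu_f$ is the \emph{small Julia set}; it is compact and $f$ maps it to itself. A periodic point of period $n$ (period always means exact period) is \emph{repelling} if all eigenvalues of the differential of $f^n$ at this point have modulus greater than $1$.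

Let $(f_\lambda)_{\lambda\in M}$ be a holomorphic family in $\mathcal{H}_d(\mathbb{P}^k)$, parametrized by a simply connected complex manifold $M$. Write $\mu_\lambda=\mu_{f_\lambda}$ and $\mathcal{J}_k(\lambda)=\mathcal{J}_k(f_\lambda)$, and let $L(\lambda)$ be the sum of the Lyapunov exponents of $f_\lambda$ with respect to $\mu_\lambda$. Let $\widehat f(\lambda,x)=(\lambda,f_\lambda(x))$ on $M\times\mathbb{P}^k$ and let $\operatorname{Crit}(\widehat f)$ be its critical set. Let $\mathcal{O}(M,\mathbb{P}^k)$ be the space of holomorphic maps $M\to\mathbb{P}^k$ with the topology of local uniform convergence; the family acts on it by $\mathcal{F}(\gamma)(\lambda)=f_\lambda(\gamma(\lambda))$. There are several ways to say that the dynamics on $\mathcal{J}_k(\lambda)$ does not change with $\lambda$.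

\begin{itemize}
\item \emph{The repelling cycles in $\mathcal{J}_k$ move holomorphically without changing type} if for every $\lambda_0\in M$ and every repelling periodic point $x_0\in\mathcal{J}_k(\lambda_0)$ of $f_{\lambda_0}$, of period $n$, there is $\gamma\in\mathcal{O}(M,\mathbb{P}^k)$ with $\gamma(\lambda_0)=x_0$ such that, for every $\lambda\in M$, $\gamma(\lambda)$ is a repelling periodic point of $f_\lambda$ of period $n$ lying in $\mathcal{J}_k(\lambda)$.
\item An \emph{equilibrium lamination} is a relatively compact set $\mathcal{L}\subset\mathcal{O}(M,\mathbb{P}^k)$ such that (i) $\gamma(\lambda)\in\mathcal{J}_k(\lambda)$ for all $\gamma\in\mathcal{L}$ and $\lambda\in M$; (ii) distinct elements of $\mathcal{L}$ have disjoint graphs; (iii) $\mathcal{L}(\lambda)=\{\gamma(\lambda):\gamma\in\mathcal{L}\}$ has full $\mu_\lambda$-measure for every $\lambda$; (iv) no graph of an element of $\mathcal{L}$ meets the grand orbit $\bigcup_{m,n\ge0}\widehat f^{\,-m}(\widehat f^{\,n}(\operatorname{Crit}(\widehat f)))$ of the critical set; (v) $\mathcal{F}(\mathcal{L})=\mathcal{L}$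 and $\mathcal{F}:\mathcal{L}\to\mathcal{L}$ is $d^k$-to-$1$.
\item A parameter $\lambda_0$ is \emph{Misiurewicz} if there are an integer $l\ge0$, a neighborhood $V$ of $\lambda_0$ and a holomorphic map $\gamma:V\to\mathbb{P}^k$ such that $\gamma(\lambda)$ is a repelling periodic point of $f_\lambda$ in $\mathcal{J}_k(\lambda)$ for all $\lambda\in V$, the point $(\lambda_0,\gamma(\lambda_0))$ lies in an irreducible component $X$ of $\widehat f^{\,l}(\operatorname{Crit}(\widehat f))$, and the graph of $\gamma$ is not contained in $X$.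
\end{itemize}

\begin{theorem}[Berteloot--Bianchi--Dupont]\label{thm:BBD}
Assume that $(*)$ the family forms an open subset of $\mathcal{H}_d(\mathbb{P}^k)$, or that $(**)$ $k=2$. Then the following conditions are equivalent:
\begin{itemize}
\item[(S1)] the repelling cycles in $\mathcal{J}_k$ move holomorphically without changing type;
\item[(S2)] $L$ is pluriharmonic on $M$, that is, $dd^cL=0$;
\item[(S3)] there is no Misiurewicz parameter in $M$;
\item[(S4)] there is an equilibrium lamination over $M$.
\end{itemize}
Moreover, \emph{(S4)} implies that for all $\lambda,\lambda'\in M$ there is a continuous conjugation between $f_\lambda$ and $f_{\lambda'}$ on subsets of full measure for $\mu_\lambda$ and $\mu_{\lambda'}$.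
\end{theorem}

We call a family \emph{stable} if it satisfies $(*)$ or $(**)$ and the conditions (S1)--(S4). The following question is posed in \cite{HDR}, where the answer is said to be unknown even for polynomial skew products of $\mathbb{C}^2$.

\begin{quote}
\textbf{Question.} In a stable family, is $f_\lambda|_{\mathcal{J}_k(\lambda)}$ topologically conjugate to $f_{\lambda'}|_{\mathcal{J}_k(\lambda')}$ for all $\lambda,\lambda'\in M$?
\end{quote}

\subsection{Why one expects a conjugacy}\label{sub:guess}

For $k=1$ the answer is positive (Ma\~n\'e--Sad--Sullivan, Lyubich). It is instructive to see how a conjugacy comes out of a lamination $\mathcal{L}$, and where the dimension enters. The closure $\overline{\mathcal{L}}$ is compact and $\mathcal{F}$ maps it to itself. The evaluation $\operatorname{ev}_\lambda:\overline{\mathcal{L}}\to\mathcal{J}_k(\lambda)$, $\gamma\mapsto\gamma(\lambda)$, is continuous and satisfies $\operatorname{ev}_\lambda\circ\mathcal{F}=f_\lambda\circ\operatorname{ev}_\lambda$. It is onto, because its image is compact and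 contains $\mathcal{L}(\lambda)$, which has full measure and is therefore dense in the support. So if $\operatorname{ev}_\lambda$ and $\operatorname{ev}_{\lambda'}$ are injective, they are homeomorphisms and $\operatorname{ev}_{\lambda'}\circ\operatorname{ev}_\lambda^{-1}$ is the desired conjugacy.

When $k=1$, injectivity is Hurwitz's theorem. Let $\gamma\ne\gamma'$ be limits of $\gamma_n,\gamma_n'\in\mathcal{L}$ and suppose $\gamma(\lambda_0)=\gamma'(\lambda_0)$. In a coordinate near this point, the functions $\gamma_n-\gamma_n'$ have no zero near $\lambda_0$ for large $n$, by (ii), and converge to $\gamma-\gamma'$, which vanishes at $\lambda_0$. Hence $\gamma=\gamma'$ near $\lambda_0$, and so on $M$, a contradiction. When $k\ge2$, graphs have codimension at least two and this argument breaks down: the graph of $\lambda\mapsto(\lambda,1/n)$ is disjoint from that of $\lambda\mapsto(0,0)$, while the limit $\lambda\mapsto(\lambda,0)$ crosses it at $\lambda=0$. This only shows that one construction of a conjugacy may fail. To answer the question in the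 negative one has to exclude every homeomorphism, and for this one needs a topological invariant of $f_\lambda|_{\mathcal{J}_k(\lambda)}$ that varies in a stable family.

\subsection{The result}

A \emph{polynomial skew product of $\mathbb{C}^2$ of degree $d$} is a map $(z,w)\mapsto(p(z),q(z,w))$ where $p(z)=z^d+\cdots$ and $q(z,w)=w^d+\cdots$ are polynomials of degree $d$. It extends to an element of $\mathcal{H}_d(\mathbb{P}^2)$, and this extension is meant throughout.

\begin{theorem}\label{thm:main}
Let $d\ge3$. There are $B>1$ and a holomorphic family $(f_\lambda)_{\lambda\in M}$ of polynomial skew products of $\mathbb{C}^2$ of degree $d$, with $M=\{\lambda\in\mathbb{C}:|\lambda-2B|<B/2\}$, such that: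
\begin{itemize}
\item[(A)] the family satisfies \emph{(S1)}, hence all of \emph{(S1)--(S4)};
\item[(B)] if $\lambda,\lambda'\in M$, $|\lambda|\ne|\lambda'|$ and $\log|\lambda|/\log B\notin\mathbb{Q}$, then $f_\lambda|_{\mathcal{J}_2(\lambda)}$ and $f_{\lambda'}|_{\mathcal{J}_2(\lambda')}$ are not topologically conjugate.
\end{itemize}
\end{theorem}

The answer to the Question is therefore negative. We make no claim for $k=2$ and $d=2$, nor for families satisfying $(*)$ with $k\ge2$.

\begin{corollary}\label{cor:null}
In this family, every topological conjugacy class of the restrictions $f_\lambda|_{\mathcal{J}_2(\lambda)}$ corresponds to a Lebesgue-null subset of $M$. Hence there are uncountably many classes, and no $\lambda_0\in M$ has a neighborhood on which the restrictions are pairwise conjugate.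
\end{corollary}

\begin{proof}
Put $\alpha(\lambda)=\log|\lambda|/\log B$. If $\alpha(\lambda)\notin\mathbb{Q}$, then by (B) the class of $\lambda$ lies in the circle of radius $|\lambda|$. If $\alpha(\lambda)\in\mathbb{Q}$ and $\lambda'$ is in the class of $\lambda$, then (B) with the roles exchanged gives $|\lambda'|=|\lambda|$ or $\alpha(\lambda')\in\mathbb{Q}$, so the class lies in a countable union of circles. Neither $M$ nor a nonempty open subset of it is a countable union of null sets.
\end{proof}

By Section~\ref{sub:guess}, for any equilibrium lamination of this family the parameters at which $\operatorname{ev}_\lambda$ is injective on $\overline{\mathcal{L}}$ lie in a single class. So over almost every parameter two distinct limits of leaves cross.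

Section~\ref{sec:model} shows the invariant in a linear model. The family is built in Section~\ref{sec:family}, and (A) is proved in Section~\ref{sec:stable}. Section~\ref{sec:circles} describes the invariant circles, and Section~\ref{sec:rigid} proves (B). Throughout, $D(a,r)$ is the open disk of center $a$ and radius $r$, $\mathbb{D}=D(0,1)$, and the distance in $\mathbb{C}^2$ is the maximum of the coordinate distances. We fix
\[
\theta=\frac{\sqrt5-1}{2},\qquad \rho=\exp(2\pi\mathrm{i}\theta).
\]
Two properties of an irrational number $\alpha$ are used in equivalent forms: every orbit of the rotation $w\mapsto\exp(2\pi\mathrm{i}\alpha)w$ is dense in its circle, and for every real $c$ and every $\varepsilon>0$ there are infinitely many $m\ge1$ such that $m\alpha-c$ is within $\varepsilon$ of an integer.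

\section{A linear model}\label{sec:model}

The multiplier of a repelling fixed point is not a topological invariant: $w\mapsto2w$ and $w\mapsto3w$ are conjugate by $w\mapsto w|w|^{\log3/\log2-1}$. What a conjugacy does preserve is the number of steps that an orbit spends near a fixed point. To compare two multipliers we need an object that records both counts at once. A fiber on which the map is an irrational rotation does this: it neither contracts nor expands, so it keeps the size that a backward orbit has acquired near a repelling point, in the form of an invariant circle.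

Let $T$ be the shift on $\Sigma=\{0,1,2\}^{\mathbb{N}}$ and let $\overline{0}=000\cdots$. Fix $B>1$ and $\Lambda>1$. For $|\lambda|>1$ put $\chi_0=\rho$, $\chi_1=\lambda$, $\chi_2=B$ and
\[
F_\lambda(\zeta,w)=(T\zeta,\chi_{\zeta_0}w)\qquad\text{on }\Sigma\times\mathbb{C}.
\]
Let $\mathcal{A}=\{1\le|w|\le\Lambda\}$ and let $X_\lambda$ be the closure of $\bigcup_{k\ge0}F_\lambda^{-k}(\{\overline0\}\times\mathcal{A})$. It is compact because all $|\chi_j|\ge1$, and $F_\lambda(X_\lambda)\subset X_\lambda$ because $\rho\mathcal{A}=\mathcal{A}$.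

\begin{proposition}\label{prop:model}
Let $|\lambda|,|\lambda'|>1$ with $\log|\lambda|/\log B\notin\mathbb{Q}$. If $h:X_\lambda\to X_{\lambda'}$ is a homeomorphism of the form $h(\zeta,w)=(\zeta,h_\zeta(w))$ with $h\circ F_\lambda=F_{\lambda'}\circ h$, then $|\lambda|=|\lambda'|$.
\end{proposition}

\begin{proof}
Let $\Gamma_r=\{\overline0\}\times\{|w|=r\}$. For $j\in\{1,2\}$, $m\ge1$ and $w\in\mathcal{A}$, pull $(\overline0,w)$ back $m$ times with the symbol $j$, then $n$ times with the symbol $0$:
\[
\beta_n=(0^nj^m\overline0,\ \rho^{-n}\chi_j^{-m}w)\in X_\lambda .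
\]
Since $\theta$ is irrational, the set of accumulation points of $(\beta_n)$ is the circle $\Gamma_r$ with $r=|\chi_j|^{-m}|w|$. These circles lie in $X_\lambda$ and shrink to $O=(\overline0,0)$ as $m\to\infty$, so $O\in X_\lambda$. The point $h(O)$ is a fixed point over $\overline0$, so $h(O)=O$ because $\rho\ne1$. Hence the compact set $h_{\overline0}(\mathcal{A})$ avoids $0$ and lies in some annulus $\{c^{-1}\le|v|\le c\}$.

Let $\chi_j'$ be the multipliers for $\lambda'$. The point $h(\beta_n)$ lies over $0^nj^m\overline0$ and $F_{\lambda'}^{n+m}$ sends it to $h(\overline0,w)$. Therefore $h(\beta_n)=(0^nj^m\overline0,\rho^{-n}\chi_j'^{-m}h_{\overline0}(w))$. A homeomorphism of compact sets maps accumulation sets onto accumulation sets, so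
\begin{equation}\label{eq:modelclaim}
h(\Gamma_r)=\Gamma_{r'},\qquad c^{-1}|\chi_j'|^{-m}\le r'\le c\,|\chi_j'|^{-m}.
\end{equation}
As $w$ ranges over $\mathcal{A}$, the radius $r$ fills the interval $|\chi_j|^{-m}[1,\Lambda]$. The intervals $|\lambda|^{-m}[1,\Lambda]$ and $B^{-n}[1,\Lambda]$ meet as soon as $|n\log B-m\log|\lambda||\le\log\Lambda$. Since $\log|\lambda|/\log B$ is irrational, for infinitely many $m$ this holds with some $n\ge1$. For such a pair, take $r$ in both intervals and apply \eqref{eq:modelclaim} with $(j,m)$ equal to $(1,m)$ and to $(2,n)$. The number $r'$ is the same, so $|n\log B-m\log|\lambda'||\le2\log c$. Subtracting, $m\,|\log|\lambda|-\log|\lambda'||\le\log\Lambda+2\log c$ for infinitely many $m$.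
\end{proof}

Each ingredient is needed in this argument. If $|\chi_0|>1$, the points $\beta_n$ converge to $O$ and nothing is recorded. If $\chi_0$ is a root of unity, the accumulation sets are finite, and equal radii no longer give equal accumulation sets. If $\Lambda=1$, a coincidence means $|\lambda|^m=B^n$, which never happens when $\log|\lambda|/\log B$ is irrational. With the symbols $0$ and $1$ only, coincidences compare $|\lambda|^{-m}$ with $|\lambda|^{-n}$ and only say that $m-n$ is bounded. This last point is the reason for the hypothesis $d\ge3$: we need three fixed points in the base.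

The family of Theorem~\ref{thm:main} is a polynomial version of $F_\lambda$. The shift becomes a strongly expanding polynomial $p$, the rotation becomes a polynomial $q_0$ with a Siegel disk, and the annulus $\mathcal{A}$ becomes the Julia set of $q_0$, which is connected, avoids $0$ and contains points of different moduli. Three things must be added. The family has to be stable although it carries a neutral fixed point. The fiber maps are no longer linear and the multipliers no longer locally constant, so distortion has to be controlled. Finally, $h$ is not assumed to respect the fibration, so the points and circles of the argument have to be recognized from the topological dynamics alone.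

\section{The family}\label{sec:family}

\subsection{Facts from one-variable dynamics}

Let $Q$ be a polynomial of degree at least $2$, $K(Q)$ the set of points with bounded orbit, and $J(Q)=\partial K(Q)$ its Julia set. Let $\operatorname{PC}(Q)$ be the closure in $\mathbb{C}$ of the union of the forward orbits of the critical points. We use the following standard facts.
\begin{itemize}
\item[(F1)] Repelling periodic points lie in $J(Q)$.
\item[(F2)] If all critical points lie in $K(Q)$, then $K(Q)$ and $J(Q)$ are connected.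
\item[(F3)] An attracting or parabolic cycle attracts a critical point, whose orbit is then bounded.
\item[(F4)] A periodic point with multiplier $\exp(2\pi\mathrm{i}t)$, $t\in\mathbb{R}\setminus\mathbb{Q}$, is either a Cremer point or the center of a Siegel disk. Cremer points lie in $\operatorname{PC}(Q)$, and so does the boundary of a Siegel disk (Fatou; see \cite{Milnor}).
\end{itemize}
If all critical points escape to $\infty$, then $\operatorname{PC}(Q)$ is a finite union of sequences tending to $\infty$ and does not meet $K(Q)$. So (F3) and (F4) give: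
\begin{itemize}
\item[(F5)] If all critical points of $Q$ escape, then all periodic points of $Q$ are repelling.
\end{itemize}
We also use the inequality
\begin{equation}\label{eq:log}
\big|\log|u|-\log|u'|\big|\le\frac{|u-u'|}{\min(|u|,|u'|)}\qquad(u,u'\ne0).
\end{equation}

\subsection{The Siegel polynomial}

Fix $d\ge3$ and let $q_0(w)=w^d+\rho w$. By Siegel's theorem, which applies to the golden mean $\theta$, the Fatou component $\Delta$ of $q_0$ containing $0$ is a Siegel disk: there is a biholomorphism $\varphi:\mathbb{D}\to\Delta$ with $\varphi(0)=0$ and $q_0(\varphi(x))=\varphi(\rho x)$. Put $K_0=K(q_0)$, $J_0=J(q_0)$ and $r_0=\operatorname{dist}(0,\partial\Delta)$, so that $D(0,r_0)\subset\Delta$ and $0\notin J_0$. The form of $q_0$ is chosen for its symmetry, which makes all critical points behave alike.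

\begin{lemma}\label{lem:siegel}
\begin{itemize}
\item[(a)] $K_0\subset\overline{D(0,\sqrt2)}$.
\item[(b)] Every point in the orbit of a critical point of $q_0$ lies in $K_0\setminus\Delta$, so its modulus is in $[r_0,\sqrt2]$. Moreover $r_0<1$.
\item[(c)] The fixed points of $q_0$ other than $0$ are repelling and have modulus greater than $1$.
\item[(d)] $J_0$ is connected and contains points $w_-,w_+$ with $|w_-|=r_0$ and $|w_+|=\Lambda r_0$ for some $\Lambda>1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|w|^{d-1}>2$, then $|q_0(w)|\ge(|w|^{d-1}-1)|w|>|w|$. Along the orbit the factor $|w|^{d-1}-1>1$ increases, so $w$ escapes. Hence $|w|\le2^{1/(d-1)}\le\sqrt2$ on $K_0$.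

(b) The critical points are the solutions of $c^{d-1}=-\rho/d$. If $\omega^{d-1}=1$, then $q_0(\omega w)=\omega q_0(w)$, so the rotation by $\omega$ preserves $K_0$ and $J_0$, and it preserves $\Delta$ since it fixes $0$. These rotations permute the critical points transitively. So if one critical orbit enters $\Delta$, all do, and if one escapes, all do. In the first case $\operatorname{PC}(q_0)$ is contained in the union of a finite set and of finitely many compact sets $\varphi(\{|x|=r\})\subset\Delta$. In the second case it does not meet $K_0$. In both cases it meets $\partial\Delta$ in a finite set, which contradicts (F4) because $\partial\Delta$ is infinite. Finally, a critical point has modulus $d^{-1/(d-1)}<1$ and is not in $D(0,r_0)$, so $r_0<1$.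

(c) A fixed point $w\ne0$ satisfies $w^{d-1}=1-\rho$. Its multiplier is $d(1-\rho)+\rho=d-(d-1)\rho$, of modulus greater than $d-(d-1)=1$ because $\rho\ne1$. Also $|w|^{d-1}=2\sin(\pi\theta)>1$ since $1/6<\theta<5/6$.

(d) Connectedness follows from (b) and (F2). Take $w_-\in\partial\Delta\subset J_0$ of modulus $r_0$, and let $w_+$ be a nonzero fixed point. It lies in $J_0$ by (c) and (F1), and $|w_+|>1>r_0$.
\end{proof}

\subsection{The base}

For a real number $S>0$ let
\[
p(z)=z+S\prod_{j=0}^{d-1}(z-j),\qquad U=D(0,2d),\qquad s=\frac2S,\qquad \eta=\frac{2^{d+1}d}{S}.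
\]
The fixed points of $p$ are exactly $0,1,\dots,d-1$, whatever $S$ is. Write $J_p=J(p)$.

\begin{lemma}\label{lem:base}
There is $S_0=S_0(d)$ such that for $S\ge S_0$ we have $2\eta<1/10$ and the following holds.
\begin{itemize}
\item[(a)] $p^{-1}(U)$ is the disjoint union of open sets $U_j\subset D(j,2\eta)$, $0\le j\le d-1$, and each $p:U_j\to U$ is biholomorphic. Its inverse $g_j:U\to U_j\subset U$ fixes $j$ and is $s$-Lipschitz.
\item[(b)] $J_p=K(p)=\bigcap_{n\ge0}p^{-n}(U)\subset\bigcup_jU_j$, $g_j(J_p)\subset J_p$, and $|p'|\ge S/2>1$ on $J_p$.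
\item[(c)] If $z\in J_p$ and $|z-j|<\frac12$, then $z\in U_j$. If $p^n(z)\in U_j$ for all $n\ge0$, then $z=j$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $P(z)=\prod_j(z-j)$ and $S\ge4$. If $|z|\ge2d$, then $|z-j|\ge d$ for $1\le j\le d-1$, so $|p(z)|\ge(S-1)|z|\ge2|z|$. Hence $p^{-1}(U)\subset U$, an orbit that leaves $U$ escapes, and $K(p)=\bigcap_np^{-n}(U)$.

If $p(z)\in U$, then $S|P(z)|\le|p(z)|+|z|<4d$. At most one integer is at distance less than $\frac12$ from $z$, so $|P(z)|\ge2^{-(d-1)}\min_j|z-j|$ and $\min_j|z-j|\le\eta$. Since $|P'(j)|=j!\,(d-1-j)!\ge1$, for $S$ large we have $2\eta<1/10$ and $|P'|\ge\frac34$ on each $D(j,2\eta)$, so that $|p'|\ge\frac34S-1\ge S/2$ there.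

Put $U_j=p^{-1}(U)\cap D(j,2\eta)$. The disks $D(j,2\eta)$ are disjoint, so $U_j=p^{-1}(U)\cap\overline{D(j,\eta)}$, and $p:U_j\to U$ is proper. It has no critical point, so it is a finite covering, of degree at least $1$ since $j\in U_j$. The $d$ degrees add up to $d$, so each is $1$. We have $|g_j'|\le s$ on the convex set $U$, which proves (a).

On $K(p)$ we have $|(p^n)'|\ge(S/2)^n$. On an open subset of $K(p)$ the iterates would be bounded by $2d$, and Cauchy's inequality would bound their derivatives at a point. So $K(p)$ has empty interior and $J_p=K(p)$. Since $p^{-1}(K(p))=K(p)$, this gives (b). For (c), a point $z\in J_p$ lies in some $U_l$, and $|j-l|<\frac12+\frac1{10}$ forces $l=j$. If the whole orbit of $z$ lies in $U_j$, then $z=g_j^n(p^n(z))$ and $|z-j|\le s^n/10$ for all $n$.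
\end{proof}

\subsection{The fiber maps and the constants}

For $B\ge1$ let $M=D(2B,B/2)$, so that $\frac32B<|\lambda|<\frac52B$ on $M$. For $\lambda\in M$ let $b_\lambda$ be the polynomial of degree at most $d-1$ with
\[
b_\lambda(0)=\rho,\qquad b_\lambda(1)=\lambda,\qquad b_\lambda(j)=B\quad(2\le j\le d-1),
\]
and write $\chi_j=\chi_j(\lambda)=b_\lambda(j)$ for $j\ge1$. By Lagrange's formula $b_\lambda=\rho\Lambda_0+\lambda\Lambda_1+B\sum_{j\ge2}\Lambda_j$ with polynomials $\Lambda_j$ depending only on $d$. So $b_\lambda$ is affine in $\lambda$, and there is $C_0=C_0(d)\ge1$ with $|b_\lambda'|\le C_0B$ on $U$. Thus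
\begin{equation}\label{eq:lip}
|b_\lambda(z)-b_\lambda(j)|\le C_0B\,|z-j|\qquad(z\in U,\ \lambda\in M,\ 0\le j\le d-1).
\end{equation}
The family is
\[
f_\lambda(z,w)=(p(z),q_{\lambda,z}(w)),\qquad q_{\lambda,z}(w)=w^d+b_\lambda(z)\,w .
\]
The line $\{w=0\}$ is invariant, the vertical multiplier at $(j,0)$ is $b_\lambda(j)$, and $q_{\lambda,0}=q_0$ \emph{for all $\lambda$}. In the coordinate $z'=z/t$ with $St^{d-1}=1$, the first component becomes $z'^d+\cdots$ and the second is $w^d+b_\lambda(tz')w$, of degree $d$. The homogeneous part of degree $d$ is $(z'^d,\,w^d+\mathrm{const}\cdot z'^{d-1}w)$, which vanishes only at the origin. So $f_\lambda$ is conjugate to a polynomial skew product of degree $d$ by a linear map independent of $\lambda$. This does not affect (A) or (B), and we keep the coordinate $z$.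

The constants are chosen in the following order. First fix $R_0\ge4$ with
\begin{equation}\label{eq:R0}
(1-\sqrt2/R_0)^{-2}\le\Lambda^{1/4};
\end{equation}
then also $(1+\sqrt2/R_0)^2\le\Lambda^{1/4}$, since $(1+x)(1-x)\le1$. Next fix $B$ with
\begin{equation}\label{eq:B}
B\ge2^{d+1},\qquad B\ge\frac{256}{r_0^2},\qquad \frac B4\Big(\frac B{4d}\Big)^{1/(d-1)}\ge R_0 .
\end{equation}
Put $A=2^{d-1}d+1$, an upper bound for $|q_0'|$ on $\overline{D(0,2)}$, and $C_1=4dC_0B$. Finally fix $S\ge S_0$ with
\begin{equation}\label{eq:S}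
2C_0B\eta\le\frac1{16},\qquad As\le\frac12,\qquad 2AC_1s\le\frac{r_0}2 .
\end{equation}
In particular $s\le\frac14$. By \eqref{eq:lip} and \eqref{eq:S}, $|b_\lambda-b_\lambda(j)|\le\frac1{16}$ on $U_j$. Hence for all $\lambda\in M$
\begin{equation}\label{eq:b}
|b_\lambda-\rho|\le\tfrac1{16}\ \text{ and }\ \tfrac{15}{16}\le|b_\lambda|\le\tfrac{17}{16}\ \text{ on }U_0,\qquad \tfrac B2\le|b_\lambda|\le3B\ \text{ on }U_j,\ j\ge1 .
\end{equation}
Let $R=(4B)^{1/(d-1)}$. If $z\in J_p$ and $|w|\ge R$, then $|w|^{d-1}-3B\ge\frac14|w|^{d-1}\ge B$, so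
\begin{equation}\label{eq:escape}
|q_{\lambda,z}(w)|\ge\tfrac14|w|^d\ge2|w| .
\end{equation}
An orbit in $J_p\times\mathbb{C}$ therefore either stays in $\{|w|<R\}$ or tends to infinity.

\subsection{The small Julia set}

We often drop $\lambda$ from the notation. For $z\in J_p$ put $q_z^n=q_{p^{n-1}(z)}\circ\cdots\circ q_z$, so that $f^n(z,w)=(p^n(z),q_z^n(w))$. Let $K_z$ be the set of $w$ such that $(q_z^n(w))_n$ is bounded, a compact subset of $D(0,R)$, and let $J_z=\partial K_z$. We have $q_z^{-1}(K_{p(z)})=K_z$. Since $q_z$ is continuous and open, the same holds for the interiors, so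
\begin{equation}\label{eq:Jinv}
q_z^{-1}(J_{p(z)})=J_z .
\end{equation}
If $p^n(z)=z$, then $J_z=J(q_z^n)$ by \eqref{eq:escape}. In particular the fiber Julia set over $z=0$ is $J_0$ for every $\lambda$. The following description of $\mathcal{J}_2$ is in Jonsson's paper \cite{Jonsson}; we include a proof for completeness.

\begin{proposition}\label{prop:support}
$\mathcal{J}_2(\lambda)$ is the closure of $\bigcup_{z\in J_p}\{z\}\times J_{\lambda,z}$, a compact subset of $J_p\times\mathbb{C}$.
\end{proposition}

\begin{proof}
Normalize $dd^c$ so that $dd^c\log|w|=\delta_0$. For a map $F$ of degree $\delta$ among $p$, $q_z$, $f$ and a measure $m$, the pull-back is defined by $\int\psi\,d(F^*m)=\int F_*\psi\,dm$, where $F_*\psi(x)$ is the sum of $\psi$ over the $\delta$ preimages of $x$ counted with multiplicity.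

\emph{Fiber measures.} The function $\log^+|q_z(w)|-d\log^+|w|$ is bounded on $J_p\times\mathbb{C}$: it is continuous, and for $|w|\ge R$ the ratio $|q_z(w)|/|w|^d$ lies in $[\frac14,\frac74]$. So $d^{-n}\log^+|q_z^n(w)|$ converges uniformly on $J_p\times\mathbb{C}$ to a continuous function $G_z(w)\ge0$, subharmonic in $w$, with $G_z(w)=\log^+|w|+O(1)$ and $G_{p(z)}\circ q_z=dG_z$. It vanishes on $K_z$. Near a point outside $K_z$ we have $|q_z^n|>R>1$ for large $n$, so $G_z$ is harmonic there. It is also positive there: iterating \eqref{eq:escape} gives $G_z(w)\ge\log|w|-\frac1{d-1}\log4>0$ for $|w|\ge R$, and the functional equation extends positivity to all escaping points. The measure $\mu_z=dd^cG_z$ has mass $1$ by the growth of $G_z$, has no atom since $G_z$ is locally bounded, depends continuously on $z$ in the weak topology, and satisfies $q_z^*\mu_{p(z)}=dd^c(G_{p(z)}\circ q_z)=d\,\mu_z$. Its support is contained in $J_z$. If $G_z$ were harmonic on a disk centered at a point of $J_z$, it would vanish on this disk by the minimum principle,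 although the disk contains escaping points. So $\operatorname{supp}\mu_z=J_z$. The same construction for the single polynomial $p$ gives a probability measure $\mu_p$ without atoms, with support $J_p$ and $p^*\mu_p=d\,\mu_p$.

\emph{The measure $\mu_f$.} Put $\nu=\int\delta_z\otimes\mu_z\,d\mu_p(z)$. For $\psi$ continuous on $\mathbb{P}^2$ let $\Psi(z)=\int\psi(z,\cdot)\,d\mu_z$, a continuous function on $J_p$. The preimages of $(z',w')\in J_p\times\mathbb{C}$ are the points $(z,w)$ with $p(z)=z'$ and $q_z(w)=w'$, and $p$ is unramified on $J_p$. Hence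
\[
\int f_*\psi\,d\nu=\int\sum_{p(z)=z'}\Big(\int\psi(z,\cdot)\,d(q_z^*\mu_{z'})\Big)d\mu_p(z')=d\int p_*\Psi\,d\mu_p=d^2\int\psi\,d\nu,
\]
that is, $f^*\nu=d^2\nu$. A proper algebraic subset contains finitely many vertical lines and meets the others in finite sets, so it has $\nu$-measure $0$. By the theorem of Briend and Duval \cite{BD}, $d^{-2n}(f^n)^*\delta_x\to\mu_f$ weakly for every $x$ outside a proper algebraic subset. Integrating against $\nu$ and using dominated convergence, $\nu=d^{-2n}(f^n)^*\nu\to\mu_f$, so $\nu=\mu_f$.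

\emph{The support.} The closed set in the statement has full $\nu$-measure, so it contains $\operatorname{supp}\nu$. Conversely, let $w_0\in J_{z_0}$ and let $\psi\ge0$ be continuous with $\psi(z_0,w_0)>0$. Then $\Psi(z_0)>0$, so $\Psi>0$ on a neighborhood of $z_0$ in $J_p=\operatorname{supp}\mu_p$, and $\int\psi\,d\nu>0$.
\end{proof}

The closure matters: the circles of Section~\ref{sec:circles} lie in $\{0\}\times\Delta$, which is disjoint from $\{0\}\times J_0$.

\section{Stability: proof of (A)}\label{sec:stable}

Over $z=0$ nothing depends on $\lambda$. Over the other points of $J_p$ we show that the critical points of the fiber maps escape; by (F5) no cycle there can become neutral. Over $U_j$ with $j\ge1$ a critical value is large at once. The difficulty is with $z$ close to $0$, where the critical orbit follows a bounded critical orbit of $q_0$ for an arbitrarily long time $n$. An error is multiplied by at most $A$ at each step, but the perturbation at step $k$ has size $s^{n-k}$, and $As\le\frac12$. So the shadowing lasts until the base point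 leaves $U_0$. At that moment $|w|\ge r_0/2$, because critical orbits of $q_0$ avoid $\Delta$, and multiplication by a number of size $B$ throws the point out.

\begin{lemma}\label{lem:crit}
For all $\lambda\in M$ and $z\in J_p\setminus\{0\}$, every critical point $c$ of $q_{\lambda,z}$ lies outside $K_{\lambda,z}$.
\end{lemma}

\begin{proof}
We have $c^{d-1}=-b(z)/d$ and $q_z(c)=(1-\frac1d)\,b(z)\,c$.

\emph{Case $z\in U_j$, $j\ge1$.} By \eqref{eq:b}, $|q_z(c)|\ge\frac23\cdot\frac B2\,(B/2d)^{1/(d-1)}=\frac B3(8d)^{-1/(d-1)}R$. Since $8d\le5^{d-1}$ and $B\ge16$, this is at least $R$, and $c$ escapes.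

\emph{Case $z\in U_0$.} By Lemma~\ref{lem:base}(c) there is a first $n\ge1$ with $z'=p^n(z)\in U_j$ for some $j\ge1$. Put $z_k=p^k(z)=g_0^{n-k}(z')$ for $0\le k\le n$. Then $|z_k|\le2ds^{n-k}$, and \eqref{eq:lip} gives $2|b(z_k)-\rho|\le C_1s^{n-k}$. Let $u=\rho/b(z)-1$. By \eqref{eq:b}, $|u|\le\frac{16}{15}|b(z)-\rho|\le\frac1{15}$. The point $c_0=c\,(1+u)^{1/(d-1)}$ (principal branch) satisfies $c_0^{d-1}=-\rho/d$, so it is a critical point of $q_0$. Put
\[
y_k=q_z^k(c),\qquad x_k=q_0^k(c_0),\qquad \epsilon_k=|y_k-x_k| .
\]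
Bounding the derivative of $t\mapsto(1+tu)^{1/(d-1)}$ on $[0,1]$ gives $|(1+u)^{1/(d-1)}-1|\le\frac12|u|(1-|u|)^{-1}\le\frac{15}{28}|u|$. As $|c|<1$, we get $\epsilon_0\le|b(z)-\rho|\le C_1s^n$. By Lemma~\ref{lem:siegel}(b), $r_0\le|x_k|\le\sqrt2$ for all $k$. If $k<n$ and $|y_k|\le2$, then $y_{k+1}=q_0(y_k)+(b(z_k)-\rho)y_k$ gives
\begin{equation}\label{eq:shadow}
\epsilon_{k+1}\le A\epsilon_k+C_1s^{n-k}.
\end{equation}
We claim that $\epsilon_k\le2AC_1s^{n-k+1}$ for $1\le k\le n$. For $k=1$, \eqref{eq:shadow} gives $\epsilon_1\le(A+1)C_1s^n$. If the claim holds for some $k<n$, then $\epsilon_k\le r_0/2<\frac12$ by \eqref{eq:S}, so $|y_k|<2$, and \eqref{eq:shadow} with $As\le\frac12$ gives $\epsilon_{k+1}\le(2A^2s+1)C_1s^{n-k}\le(A+1)C_1s^{n-k}$. This proves the claim. For $k=n$ it gives $\epsilon_n\le r_0/2$, so $r_0/2\le|y_n|\le2$. By \eqref{eq:b} and \eqref{eq:B},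
\[
|q_{z'}(y_n)|\ge\frac{r_0}2\Big(\frac B2-2^{d-1}\Big)\ge\frac{r_0B}8\ge(4B)^{1/2}\ge R,
\]
and $c$ escapes.
\end{proof}

\begin{corollary}\label{cor:rep}
If $\lambda\in M$, $z\in J_p\setminus\{0\}$ and $p^n(z)=z$, then every periodic point of $Q=q^n_{\lambda,z}$ is repelling.
\end{corollary}

\begin{proof}
The cycle of $z$ avoids the fixed point $0$. If $Q'(w)=0$, then by the chain rule $q_z^k(w)$ is a critical point of $q_{p^k(z)}$ for some $0\le k<n$, so $w$ escapes by Lemma~\ref{lem:crit}. Apply (F5).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]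
Let $(z,w)\in\mathcal{J}_2(\lambda_0)$ be a repelling periodic point of $f_{\lambda_0}$ of period $n$. Then $z\in J_p$ by Proposition~\ref{prop:support}, and $p^n(z)=z$. At a fixed point $(z,v)$ of $f_\lambda^n$ the differential is triangular, with eigenvalues $(p^n)'(z)$ and $(q^n_{\lambda,z})'(v)$. The first has modulus greater than $1$ by Lemma~\ref{lem:base}(b).

Suppose $z=0$. Since $q_{\lambda,0}=q_0$, the point $(0,w)$ has period $n$ and the same eigenvalues for every $f_\lambda$. Also $w$ is a repelling periodic point of $q_0$, so $w\in J_0$ by (F1) and $(0,w)\in\mathcal{J}_2(\lambda)$ for all $\lambda$. The constant map $\gamma\equiv(0,w)$ has the required properties.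

Suppose $z\ne0$. For an integer $l\ge1$ with $p^l(z)=z$ let $Y_l=\{(\lambda,v)\in M\times\mathbb{C}:q^l_{\lambda,z}(v)=v\}$. The projection $Y_l\to M$ is proper since $|v|<R$ on $Y_l$. It is a local biholomorphism by the implicit function theorem, since $(q^l_{\lambda,z})'(v)\ne1$ by Corollary~\ref{cor:rep}. So it is a covering of the simply connected manifold $M$: through each point of $Y_l$ passes exactly one holomorphic section. Let $v(\lambda)$ be the section of $Y_n$ with $v(\lambda_0)=w$, and $\gamma(\lambda)=(z,v(\lambda))$. By Corollary~\ref{cor:rep} the point $\gamma(\lambda)$ is repelling, and $v(\lambda)\in J(q^n_{\lambda,z})=J_{\lambda,z}$ by (F1), so $\gamma(\lambda)\in\mathcal{J}_2(\lambda)$. It remains to check the period. Suppose $\gamma(\lambda_1)$ has period $l<n$. Then $l$ divides $n$ and $p^l(z)=z$, so $q^n_{\lambda,z}$ is an iterate of $q^l_{\lambda,z}$ and $Y_l\subset Y_n$. The section of $Y_l$ through $(\lambda_1,v(\lambda_1))$ is a section of $Y_n$, hence equals $v$. At $\lambda_0$ this gives $f_{\lambda_0}^l(z,w)=(z,w)$, a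 contradiction.

So (S1) holds. Since $k=2$, Theorem~\ref{thm:BBD} gives (S2)--(S4).
\end{proof}

\section{Invariant circles in the Siegel fiber}\label{sec:circles}

Fix $\lambda\in M$ and write $\mathcal{J}=\mathcal{J}_2(\lambda)$. Put $O=(0,0)$ and $P_j=(j,0)$ for $1\le j\le d-1$. A \emph{backward orbit} is a sequence $(\beta_n)$ with $f(\beta_{n+1})=\beta_n$. Since $0$ is a fixed point of $q_j$ with multiplier $\chi_j$ and $|\chi_j|>1$, we have $0\in J_j$. By \eqref{eq:Jinv} and Proposition~\ref{prop:support},
\begin{equation}\label{eq:hetero}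
(g_0^n(j),0)\in\mathcal{J}\qquad(n\ge0,\ 1\le j\le d-1).
\end{equation}
This is a backward orbit starting at $P_j$ and converging to $O$. In particular $P_j\in\mathcal{J}$ and $O\in\mathcal{J}$.

\subsection{An almost invariant function}

In the model, $|w|$ is constant along backward orbits that stay near the rotation fiber. Its substitute is
\[
N(w)=|\varphi^{-1}(w)|\qquad(w\in\Delta),
\]
which satisfies $N\circ q_0=N$. For $0\le r<1$ let $\Gamma_r=\{0\}\times\{N=r\}$. For $r>0$ this is a Jordan curve on which $f$ is conjugate to the rotation by $\rho$, and $\Gamma_0=\{O\}$. The sets $N$ and $\Gamma_r$ define do not depend on $\lambda$. Off the fiber, $N$ drifts by an amount proportional to $|z|$, and $|z|$ decays geometrically along backward orbits.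

\begin{lemma}\label{lem:drift}
There are $\tau\in(0,\frac14)$ and $a\ge1$, independent of $\lambda\in M$, such that $\overline{D(0,2\tau)}\subset\Delta$, $a^{-1}|w|\le N(w)\le a|w|$ on $D(0,2\tau)$, and for $|z|,|w|\le\tau$ we have $|q_z(w)|<2\tau$ and
\[
|N(q_z(w))-N(w)|\le\frac{|z|}{2\tau}\,N(w).
\]
\end{lemma}

\begin{proof}
Fix $\tau_0<\frac14$ with $\overline{D(0,2\tau_0)}\subset\Delta$. On this disk $(\varphi^{-1})'$ is bounded, and $N(w)/|w|$ extends to a positive continuous function. So there is $a\ge1$ such that $\varphi^{-1}$ is $a$-Lipschitz and $N(w)\ge|w|/a$ on $D(0,2\tau_0)$. Choose $\tau\le\tau_0$ with $C_0B\tau\le\frac1{16}$ and $a^2C_0B\tau\le\frac12$. For $|z|,|w|\le\tau$ we have $|b(z)|\le\frac{17}{16}$ by \eqref{eq:lip} and $|w|^{d-1}\le\frac1{16}$, so $q_z(w)$ and $q_0(w)$ have modulus at most $\frac98\tau$. Then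
\[
|N(q_z(w))-N(q_0(w))|\le a\,|b(z)-\rho|\,|w|\le a^2C_0B\,|z|\,N(w)\le\frac{|z|}{2\tau}N(w),
\]
and $N(q_0(w))=N(w)$.
\end{proof}

\begin{lemma}\label{lem:back}
\begin{itemize}
\item[(i)] Let $(z_n,w_n)$, $0\le n\le n^*$ with $n^*\le\infty$, satisfy $|z_n|,|w_n|\le\tau$, $z_{n+1}=g_0(z_n)$ and $q_{z_{n+1}}(w_{n+1})=w_n$. Then either all $w_n$ vanish, or none does and $|\log N(w_{n+1})-\log N(w_n)|\le s^{n+1}$. In both cases $\frac12N(w_0)\le N(w_n)\le2N(w_0)$.
\item[(ii)] Let $\beta_n=(z_n,w_n)$, $n\ge0$, be a backward orbit in $\mathcal{J}$ with $|z_n|,|w_n|\le\tau$ for all $n$. Then $r=\lim N(w_n)$ exists, $\frac12N(w_0)\le r\le2N(w_0)$, and the set of accumulation points of $(\beta_n)$ is exactly $\Gamma_r$. In particular $\Gamma_r\subset\mathcal{J}$.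
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $|z_n|\le\tau s^n$. By Lemma~\ref{lem:drift}, $N(w_n)=(1+\varepsilon_n)N(w_{n+1})$ with $|\varepsilon_n|\le\frac12s^{n+1}\le\frac18$. So $w_n=0$ if and only if $w_{n+1}=0$, and $|\log(1+\varepsilon_n)|\le2|\varepsilon_n|\le s^{n+1}$. Finally $\sum_{n\ge0}s^{n+1}\le\frac13<\log2$.

(ii) The point $z_{n+1}\in J_p\cap D(0,\frac12)$ lies in $U_0$, so $z_{n+1}=g_0(z_n)$ and (i) applies. It shows that $r$ exists and satisfies the bounds. Since $z_n\to0$, the accumulation set $\Omega$ is a nonempty compact subset of $\Gamma_r$. It satisfies $f(\Omega)\subset\Omega$: if $\beta_{n_l}\to x$, then $\beta_{n_l-1}\to f(x)$. If $r>0$, every orbit in $\Gamma_r$ is dense, so $\Omega=\Gamma_r$; if $r=0$, this is immediate. The last claim holds because $\mathcal{J}$ is closed.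
\end{proof}

\subsection{Small copies of $J_0$}

We now pull $\{0\}\times J_0$ back along the line $\{w=0\}$, first toward $P_j$ and then toward $O$, as in Figure~\ref{fig:orbit}. The first inverse branch must be defined on a disk much larger than $J_0$, so that the distortion on $J_0$ is small compared with the spread $\Lambda$ of the moduli in $J_0$. This is the role of $R_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->] (-0.7,0) -- (6.9,0) node[right] {$z$};
\draw (0,0) -- (0,3.3) node[above] {$z=0$};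
\draw (6,0) -- (6,3.3) node[above] {$z=j$};
\draw[very thick] (0,2.1) -- (0,3.0);
\node[left] at (0,2.55) {$(0,w)$, $w\in J_0$};
\fill (0,0) circle (1.6pt) node[below] {$O$};
\fill (6,0) circle (1.6pt) node[below] {$P_j$};
\foreach \x/\y in {0/2.55,4.2/1.9,5.1/1.25,5.6/0.7,1.8/0.7,0.9/0.7,0.45/0.7,0.22/0.7} \fill (\x,\y) circle (1.3pt);
\draw[->,dashed] (0.1,2.53) -- (4.1,1.92);
\draw[->,dashed] (4.27,1.85) -- (5.03,1.3);
\draw[->,dashed] (5.15,1.19) -- (5.55,0.77);
\draw[->,dashed] (5.5,0.7) -- (1.9,0.7);
\draw[->,dashed] (1.7,0.7) -- (1.0,0.7);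
\node[below] at (5.6,0.65) {$\beta_0$};
\node[below] at (1.8,0.65) {$\beta_1$};
\node[below] at (0.9,0.65) {$\beta_2$};
\draw (0,0.7) circle (2.2pt) node[left] {$\Gamma_r$};
\end{tikzpicture}
\caption{A backward orbit in the small Julia set, drawn schematically with height $|w|$; dashed arrows are inverse branches of $f$. Starting from a point $(0,w)$ with $w\in J_0$, one takes $m$ preimages near the repelling fixed point $P_j$ (here $m=3$), each dividing the height by about $|\chi_j|$. The following preimages $\beta_1,\beta_2,\dots$ approach the Siegel fiber $z=0$ at almost constant height and accumulate on an invariant circle $\Gamma_r$ with $r$ of order $|\chi_j|^{-m}|w|$.}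
\label{fig:orbit}
\end{figure}

\begin{lemma}\label{lem:branch}
Let $z\in J_p$. There is a univalent map $\ell_z$ with $q_z\circ\ell_z=\mathrm{id}$, $\ell_z(0)=0$ and $\ell_z'(0)=1/b(z)$, such that:
\begin{itemize}
\item[(a)] if $z\in U_j$ with $j\ge1$, then $\ell_z$ is defined on $D(0,R_0)$ and $|\ell_z(w)|\le\frac4B|w|$;
\item[(b)] if $z\in U_0$, then $\ell_z$ is defined on $D(0,\frac14)$ and $|\ell_z(w)|\le2|w|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $F$ be holomorphic on $D(0,\varrho)$ with $F(0)=0$. If $|F'-\beta|<|\beta|$ for a constant $\beta$, then $F$ is injective, since $(F(w)-F(w'))/(\beta(w-w'))$ is an average of values of $F'/\beta$ and has positive real part. If moreover $|F(w)|\ge\kappa|w|$, then $F(D(0,\varrho))\supset D(0,\kappa\varrho)$: for $|v|<\kappa\varrho'$ with $\varrho'<\varrho$, Rouch\'e's theorem on $\{|w|=\varrho'\}$ shows that $F-v$ has a zero. The inverse on $D(0,\kappa\varrho)$ satisfies $|F^{-1}(v)|\le|v|/\kappa$. We take $F=q_z$ and $\beta=b(z)$, so that $F'-\beta=dw^{d-1}$, and we use \eqref{eq:b}.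

(a) Let $\varrho=(B/4d)^{1/(d-1)}$. On $D(0,\varrho)$ we have $d|w|^{d-1}<\frac B4<|b(z)|$ and $|q_z(w)|\ge(\frac B2-\frac B{4d})|w|\ge\frac B4|w|$, and $\frac B4\varrho\ge R_0$ by \eqref{eq:B}.

(b) Let $\varrho=\frac12$. Then $d|w|^{d-1}<d2^{-(d-1)}\le\frac34<|b(z)|$ and $|q_z(w)|\ge(\frac{15}{16}-\frac14)|w|\ge\frac12|w|$.
\end{proof}

Fix $j\in\{1,\dots,d-1\}$; we omit it from the notation when possible. Let $z_{m,n}=g_0^n(g_j^m(0))\in J_p$. Then $z_{0,0}=0$, $z_{m,0}\in U_j$ for $m\ge1$, and $z_{m,n}\in U_0$ for $n\ge1$. On $D(0,R_0)$ put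
\[
\Theta_{0,0}=\mathrm{id},\qquad\Theta_{m,0}=\ell_{z_{m,0}}\circ\Theta_{m-1,0}\ \ (m\ge1),\qquad\Theta_{m,n}=\ell_{z_{m,n}}\circ\Theta_{m,n-1}\ \ (n\ge1),
\]
as long as the compositions make sense. Then $f^{m+n}(z_{m,n},\Theta_{m,n}(w))=(0,w)$, so by \eqref{eq:Jinv} and Proposition~\ref{prop:support}
\begin{equation}\label{eq:inJ}
(z_{m,n},\Theta_{m,n}(w))\in\mathcal{J}\qquad\text{for }w\in J_0 .
\end{equation}
Since $4/B<1$, all $\Theta_{m,0}$ are defined and $|\Theta_{m,0}(w)|\le(4/B)^m|w|$. For $n\ge1$ the bound of Lemma~\ref{lem:branch}(b) loses a factor $2$ at each step. We use it for a bounded number of steps, until the base point is within $\tau$ of $0$, and then switch to $N$.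

\begin{lemma}\label{lem:theta}
There are $m_0,n_0\ge1$ and $C_2>0$ such that for $m\ge m_0$ all the maps $\Theta_{m,n}$, $n\ge0$, are defined and univalent on $D(0,R_0)$, with $|\Theta_{m,n}|\le C_2(4/B)^m$. Moreover $|z_{m,n}|\le\tau$ and $|\Theta_{m,n}|\le\tau/2$ for $m\ge m_0$, $n\ge n_0$.
\end{lemma}

\begin{proof}
Choose $n_0$ with $2ds^{n_0}\le\tau$, so that $|z_{m,n}|\le\tau$ for $n\ge n_0$. Put $t_m=2^{n_0}R_0(4/B)^m$ and choose $m_0$ with $t_{m_0}\le\tau/(4a^2)$. Let $m\ge m_0$. For $n\le n_0$, induction with Lemma~\ref{lem:branch}(b) shows that $\Theta_{m,n}$ is defined and $|\Theta_{m,n}|\le2^nR_0(4/B)^m\le t_m<\frac14$. We show by induction that $\Theta_{m,n}$ is defined and $|\Theta_{m,n}|\le2a^2t_m\le\tau/2$ for all $n\ge n_0$. This holds for $n=n_0$. If it holds for $n_0,\dots,n$, then $\Theta_{m,n+1}$ is defined, since $\tau/2<\frac14$, and $|\Theta_{m,n+1}|\le\tau$. Lemma~\ref{lem:back}(i) applies to the finite sequence $(z_{m,k},\Theta_{m,k}(w))$, $n_0\le k\le n+1$, and gives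
\[
|\Theta_{m,n+1}(w)|\le aN(\Theta_{m,n+1}(w))\le2aN(\Theta_{m,n_0}(w))\le2a^2t_m .
\]
Take $C_2=2a^22^{n_0}R_0$. Compositions of univalent maps are univalent.
\end{proof}

For $m\ge m_0$ and $w\in J_0$, the points
\[
\beta_n=\beta_n^{j,m,w}=(z_{m,n},\Theta_{m,n}(w)),\qquad n\ge0,
\]
form a backward orbit in $\mathcal{J}$. By Lemma~\ref{lem:back}(ii), applied from the index $n_0$, it accumulates exactly on $\Gamma_r$ with
\[
r=r_{j,m}(w)=\lim_{n\to\infty}N(\Theta_{m,n}(w)).
\]
Here $r\ge\frac12N(\Theta_{m,n_0}(w))>0$, because $w\ne0$ and $\Theta_{m,n_0}$ is injective and fixes $0$. By Lemma~\ref{lem:back}(i) the functions $\log N\circ\Theta_{m,n}$ converge uniformly on $J_0$, so $r_{j,m}$ is continuous. Since $J_0$ is compact and connected, $I_{j,m}=r_{j,m}(J_0)$ is a compact interval in $(0,1)$.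

\subsection{The radii}

In the model the intervals of radii were $|\chi_j|^{-m}[1,\Lambda]$. Here a definite proportion of the logarithmic length survives the distortion.

\begin{proposition}\label{prop:radii}
There are $E_j>0$ and $m_2\ge m_0$, depending on $\lambda$ and $j$, such that for $m\ge m_2$
\[
I_{j,m}\supset|\chi_j|^{-m}E_jr_0\,\big[\Lambda^{3/8},\Lambda^{5/8}\big].
\]
Moreover $\max I_{j,m}\to0$ as $m\to\infty$.
\end{proposition}

\begin{proof}
Koebe's theorem says that for $F$ univalent on $D(0,R_0)$ with $F(0)=0$,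
\[
\frac{|F'(0)||w|}{(1+|w|/R_0)^2}\le|F(w)|\le\frac{|F'(0)||w|}{(1-|w|/R_0)^2}.
\]
By \eqref{eq:R0} and Lemma~\ref{lem:siegel}(a), $\log|\Theta_{m,n}(w)|$ is within $\frac14\log\Lambda$ of $\log|w|+\log|\Theta_{m,n}'(0)|$ for $w\in J_0$. Let $\psi(t)$ be the supremum of $|\log(|\varphi'(0)|N(u)/|u|)|$ over $0<|u|\le t$; it tends to $0$ with $t$. By the chain rule and Lemma~\ref{lem:branch}, $|\Theta'_{m,n}(0)|^{-1}$ is the product of the numbers $|b(g_j^k(0))|$, $1\le k\le m$, and $|b(g_0^k(z_{m,0}))|$, $1\le k\le n$. With Lemma~\ref{lem:theta} we obtain, for $m$ large, $n\ge n_0$ and $w\in J_0$,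
\begin{multline*}
\Big|\log N(\Theta_{m,n}(w))-\log|w|+\log|\varphi'(0)|+\sum_{k=1}^m\log|b(g_j^k(0))|+\sum_{k=1}^n\log|b(g_0^k(z_{m,0}))|\Big|\\
\le\tfrac14\log\Lambda+\psi\big(C_2(4/B)^m\big).
\end{multline*}
By \eqref{eq:log}, \eqref{eq:lip} and \eqref{eq:b}, $|\log|b(g_j^k(0))|-\log|\chi_j||\le C_0Bjs^k$. So the first sum equals $m\log|\chi_j|+u_j+o(1)$ as $m\to\infty$, for some real number $u_j$. In the same way, as $|\rho|=1$, we have $|\log|b(g_0^k(z))||\le\frac{16}{15}C_0B\cdot2ds^k$ for $z\in U$ and $k\ge1$. So $\Phi(z)=\sum_{k\ge1}\log|b(g_0^k(z))|$ is continuous on $U$, and $\Phi(z_{m,0})\to\Phi(j)$ as $m\to\infty$. Put $\log E_j=-\log|\varphi'(0)|-u_j-\Phi(j)$. Letting $n\to\infty$, we find $m_2$ such that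
\[
\Lambda^{-3/8}\le\frac{r_{j,m}(w)}{|\chi_j|^{-m}E_j|w|}\le\Lambda^{3/8}\qquad(m\ge m_2,\ w\in J_0).
\]
The upper bound gives $\max I_{j,m}\to0$. With the points of Lemma~\ref{lem:siegel}(d), it gives $r_{j,m}(w_-)\le|\chi_j|^{-m}E_jr_0\Lambda^{3/8}$, and the lower bound gives $r_{j,m}(w_+)\ge|\chi_j|^{-m}E_jr_0\Lambda^{5/8}$. The interval $I_{j,m}$ contains both values.
\end{proof}

\subsection{Recognizing $O$}

The circles also single out $O$ in the topological dynamics of $f|_{\mathcal{J}}$. Call a fixed point $P$ of $f|_{\mathcal{J}}$ \emph{non-isolated} if every neighborhood of $P$ in $\mathcal{J}$ contains the whole forward orbit of some point $x\ne P$.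

\begin{lemma}\label{lem:O}
$O$ is the only non-isolated fixed point of $f|_{\mathcal{J}}$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:radii} the invariant circles $\Gamma_r$ lie in $\mathcal{J}$ for arbitrarily small $r>0$, and they shrink to $O$. So $O$ is non-isolated. Let $P=(l,v)\ne O$ be a fixed point in $\mathcal{J}$. Then $l\in\{0,\dots,d-1\}$, and $v$ is a repelling fixed point of $q_l$, by Corollary~\ref{cor:rep} if $l\ge1$ and by Lemma~\ref{lem:siegel}(c) if $l=0$. Choose $\kappa>1$ and $\varepsilon<\frac12$ with $|q_l(w)-v|\ge\kappa|w-v|$ for $|w-v|<\varepsilon$. Let $(z,w)\in\mathcal{J}$ have its forward orbit within $\varepsilon$ of $P$. Then $z=l$ by Lemma~\ref{lem:base}(c), and $\kappa^n|w-v|\le|q_l^n(w)-v|<\varepsilon$ for all $n$, so $w=v$.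
\end{proof}

\section{Rigidity: proof of (B)}\label{sec:rigid}

Let $\lambda,\lambda'\in M$ and let $h:\mathcal{J}_2(\lambda)\to\mathcal{J}_2(\lambda')$ be a homeomorphism with $h\circ f_\lambda=f_{\lambda'}\circ h$. Primes denote objects attached to $\lambda'$: $b'=b_{\lambda'}$ (no derivative of $b$ appears below) and $\chi'_j=b_{\lambda'}(j)$. The objects $p,g_j,q_0,N,\Gamma_r,\tau,a$ are common to both parameters. Being a non-isolated fixed point is preserved by $h$, so $h(O)=O$ by Lemma~\ref{lem:O}.

\subsection{The fixed points on the invariant line}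

We do not know that $h$ preserves the line $\{w=0\}$. We only need it on the orbits \eqref{eq:hetero}, and these are recognizable: by Lemma~\ref{lem:back}, a backward orbit can converge to $O$ only inside this line.

\begin{lemma}\label{lem:perm}
There is a permutation $\sigma$ of $\{1,\dots,d-1\}$ with $h(P_j)=P_{\sigma(j)}$. For each $j$ we have $h(g_0^n(j),0)=(z_n',0)$ for all $n\ge0$, with $z_n'\to0$.
\end{lemma}

\begin{proof}
The points $(z_n',v_n')=h(g_0^n(j),0)$ form a backward orbit of $f_{\lambda'}$ in $\mathcal{J}_2(\lambda')$ converging to $h(O)=O$. For $n$ large its tail from the index $n$ satisfies the hypotheses of Lemma~\ref{lem:back}(ii), so $\frac12N(v_n')\le\lim_kN(v_k')=0$ and $v_n'=0$. Since $\{w=0\}$ is forward invariant, $v_n'=0$ for all $n\ge0$. For $n=0$, $h(P_j)=(x,0)$ is a fixed point different from $h(O)=O$, so $x\in\{1,\dots,d-1\}$. The resulting map $\sigma$ is injective because $h$ is.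
\end{proof}

\subsection{The image of a circle}

The map $h$ is only continuous, so it gives no control on sizes. But the orbit through $\beta_0$ spends about $m$ steps near $P_j$, so its image spends as many steps near $P_{\sigma(j)}$, and the map $f_{\lambda'}$ itself converts this count into a size.

\begin{lemma}\label{lem:passage}
Let $1\le i\le d-1$ and let $(x_k,v_k)$, $0\le k\le l$, be an orbit segment of $f_{\lambda'}$ with $x_k\in U_i$ and $0<|v_k|\le\frac12$. Then
\[
\big|\log|v_0|-\log|v_l|+l\log|\chi'_i|\big|\le C_0B+1 .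
\]
\end{lemma}

\begin{proof}
We have $x_k=g_i^{l-k}(x_l)$, so $|x_k-i|\le s^{l-k}$. Also $v_{k+1}=\phi_kv_k$ with $\phi_k=b'(x_k)+v_k^{d-1}$, and $|\phi_k|\ge\frac B2-1\ge2$ by \eqref{eq:b}. Hence $|v_k|\le2^{-(l-k)}$. By \eqref{eq:log} and \eqref{eq:lip},
\[
\big|\log|\phi_k|-\log|\chi_i'|\big|\le|\phi_k-\chi_i'|\le C_0Bs^{l-k}+2^{-(l-k)} .
\]
Sum over $0\le k<l$ and use $\log|v_l|-\log|v_0|=\sum_k\log|\phi_k|$.
\end{proof}

The next statement replaces \eqref{eq:modelclaim}.

\begin{proposition}\label{prop:image}
For each $j$ there are $m_1\ge m_0$ and $c\ge1$ such that for all $m\ge m_1$ and $w\in J_0$, with $r=r_{j,m}(w)$,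
\[
h(\Gamma_r)=\Gamma_{r'}\qquad\text{for some }r'\text{ with}\qquad c^{-1}|\chi'_{\sigma(j)}|^{-m}\le r'\le c\,|\chi'_{\sigma(j)}|^{-m}.
\]
\end{proposition}

\begin{proof}
Put $i=\sigma(j)$ and $\varepsilon=\tau/2$. By uniform continuity there is $\delta>0$ such that $h$ sends $\delta$-close points to points at distance less than $\varepsilon$. We fix three integers, independent of $m$ and $w$.
\begin{itemize}
\item $k_0\ge1$ is such that $(g_j^k(0),\Theta_{k,0}(w))$ is $\delta$-close to $P_j$ for $k\ge k_0$ and $w\in J_0$. It exists since $|g_j^k(0)-j|\le js^k$ and $|\Theta_{k,0}(w)|\le\sqrt2\,(4/B)^k$.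
\item $m_1\ge\max(k_0,m_0)$ is such that $\beta_n^{j,m,w}$ is $\delta$-close to $(g_0^n(j),0)$ for $m\ge m_1$, $w\in J_0$ and all $n\ge0$. It exists since $|g_0^n(g_j^m(0))-g_0^n(j)|\le js^m$ and $|\Theta_{m,n}|\le C_2(4/B)^m$.
\item $n_1\ge1$ is such that $|z_n'|<\varepsilon$ for $n\ge n_1$, with $z_n'$ as in Lemma~\ref{lem:perm}.
\end{itemize}
Let $m\ge m_1$ and $w\in J_0$. Index the whole orbit through $\beta_0$ by putting $\xi_{-n}=\beta_n$ for $n\ge0$ and $\xi_k=f_\lambda^k(\beta_0)=(g_j^{m-k}(0),\Theta_{m-k,0}(w))$ for $0\le k\le m$. These points lie in $\mathcal{J}_2(\lambda)$ by \eqref{eq:inJ}. Put $(x_k,v_k)=h(\xi_k)$, an orbit of $f_{\lambda'}$ in $\mathcal{J}_2(\lambda')$ indexed by $k\le m$, and let $l=m-k_0\ge0$. The choices above give: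
\begin{itemize}
\item[(1)] for $0\le k\le l$, $(x_k,v_k)$ is within $\varepsilon$ of $P_i$, so $x_k\in U_i$ by Lemma~\ref{lem:base}(c);
\item[(2)] for $k=-n\le0$, $(x_k,v_k)$ is within $\varepsilon$ of $(z_n',0)$, so $|x_k|<2\varepsilon=\tau$ when $k\le-n_1$.
\end{itemize}
In particular $|v_k|<\varepsilon<\frac12$ for all $k\le l$. Since $x_k\in J_p$, \eqref{eq:b} gives $\frac{15}{16}\le|b'(x_k)|\le3B$, while $|v_k|^{d-1}\le\frac14$. Hence
\begin{equation}\label{eq:factor}
v_{k+1}=\phi_kv_k\quad\text{with}\quad\tfrac12\le|\phi_k|\le3B+1\qquad(k<l).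
\end{equation}

\emph{The image is a circle.} By (2) and Lemma~\ref{lem:back}(ii) for $\lambda'$, the backward orbit $(h(\beta_n))_{n\ge n_1}$ accumulates exactly on some $\Gamma_{r'}$, and
\begin{equation}\label{eq:rprime}
\tfrac1{2a}|v_{-n_1}|\le\tfrac12N(v_{-n_1})\le r'\le2N(v_{-n_1})\le2a|v_{-n_1}| .
\end{equation}
Since $(\beta_n)$ accumulates exactly on $\Gamma_r$ and $h$ is a homeomorphism of compact sets, $h(\Gamma_r)=\Gamma_{r'}$. As $r>0$, the set $\Gamma_r$ does not contain $O=h^{-1}(O)$, so $r'>0$. Then $v_{-n_1}\ne0$ by \eqref{eq:rprime}, and $v_k\ne0$ for all $k\le l$ by \eqref{eq:factor}.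

\emph{The exit point.} We need $|v_l|$ to be bounded below independently of $m$. The point $(x_l,v_l)=h(g_j^{k_0}(0),\Theta_{k_0,0}(w))$ depends on $w$ only. It runs over the compact set $Z=h(\{g_j^{k_0}(0)\}\times\Theta_{k_0,0}(J_0))$ as $w$ runs over $J_0$, and we have just seen that $v_l\ne0$ for every $w$. So there is $c_Z>0$ with $c_Z\le|v_l|\le\frac12$ for all $m\ge m_1$ and $w\in J_0$.

\emph{The size.} By (1) and Lemma~\ref{lem:passage},
\[
\big|\log|v_0|+m\log|\chi_i'|\big|\le C_0B+1+|\log c_Z|+k_0\log|\chi_i'| .
\]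
By \eqref{eq:factor}, $|\log|v_{-n_1}|-\log|v_0||\le n_1\log(3B+1)$, and by \eqref{eq:rprime}, $|\log r'-\log|v_{-n_1}||\le\log(2a)$. The sum of the three bounds does not depend on $m$ or $w$; call it $\log c$.
\end{proof}

\subsection{Coincidences of circles}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
Assume that $h$ exists and that $\alpha=\log|\lambda|/\log B$ is irrational. We show that $|\lambda|=|\lambda'|$. Note that $\alpha>1$ and $\alpha'=\log|\lambda'|/\log B>1$, since $|\lambda|,|\lambda'|>\frac32B$.

Apply Proposition~\ref{prop:radii} for $\lambda$ with $j=1$ and $j=2$, where $\chi_1=\lambda$ and $\chi_2=B$; the index $j=2$ exists because $d\ge3$. The intervals found in $I_{1,m}$ and $I_{2,n}$ have the same logarithmic length $\frac14\log\Lambda$. So for $m,n$ large, $I_{1,m}\cap I_{2,n}\ne\emptyset$ as soon as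
\[
\big|n\log B-m\log|\lambda|+\log E_1-\log E_2\big|\le\tfrac14\log\Lambda,
\]
that is,
\begin{equation}\label{eq:coin}
|n-(m\alpha-c_0)|\le\frac{\log\Lambda}{4\log B},\qquad c_0=\frac{\log E_1-\log E_2}{\log B}.
\end{equation}
Since $\alpha$ is irrational, for infinitely many $m$ there is an integer $n$ satisfying \eqref{eq:coin}. This gives pairs $(m_t,n_t)_{t\ge1}$ with $m_t\to\infty$ and $n_t/m_t\to\alpha$, so that $n_t\to\infty$ as well.

For $t$ large choose $w,\widetilde w\in J_0$ with $r_{1,m_t}(w)=r_{2,n_t}(\widetilde w)=r$. The set $h(\Gamma_r)=\Gamma_{r'}$ determines one number $r'$, as the sets $\Gamma_{r'}$ are pairwise disjoint. By Proposition~\ref{prop:image} for $j=1$ and $j=2$, both $\log r'+m_t\log|\chi'_{\sigma(1)}|$ and $\log r'+n_t\log|\chi'_{\sigma(2)}|$ are bounded independently of $t$. So their difference is bounded, and dividing it by $m_t$ gives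
\[
\alpha=\lim_{t\to\infty}\frac{n_t}{m_t}=\frac{\log|\chi'_{\sigma(1)}|}{\log|\chi'_{\sigma(2)}|}.
\]
Recall that $\chi_1'=\lambda'$, that $\chi_i'=B$ for $i\ge2$, and that $\sigma(1)\ne\sigma(2)$. The right-hand side is $\alpha'$ if $\sigma(1)=1$, it is $1/\alpha'<1$ if $\sigma(2)=1$, and it is $1$ otherwise. Since $\alpha>1$, we have $\sigma(1)=1$ and $\alpha=\alpha'$, that is, $|\lambda|=|\lambda'|$.
\end{proof}

\begin{remark}
The irrationality of $\alpha$ is used only to solve \eqref{eq:coin} infinitely often. If $\alpha$ is rational, then $m\alpha-c_0$ takes finitely many values modulo $1$, and the argument applies only if one of them is within $\log\Lambda/(4\log B)$ of an integer. The position of $M$, outside the closed disk of radius $B$, is used in the last step to exclude a conjugacy that exchanges the roles of $P_1$ and $P_2$.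
\end{remark}

\begin{thebibliography}{9}

\bibitem{HDR}
\emph{Attracteurs et Bifurcations en Dynamique Holomorphe},
\texttt{http://taflin.perso.math.cnrs.fr/HDR.pdf}.

\bibitem{BD}
Briend and Duval, Publ. IHES 93 (2001).

\bibitem{Jonsson}
Jonsson, \emph{Dynamics of polynomial skew products on $\mathbb{C}^2$}, Math. Ann. 314 (1999).

\bibitem{Milnor}
Milnor, \emph{Dynamics in One Complex Variable}.

\end{thebibliography}
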